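# Algebraic vector bundles on $\mathrm{SL}(3,\mathbf C)$ are trivial

## Theorem A and the modules it is about

Let $A=\mathbf C[\mathrm{SL}_3]=\mathbf C[x_{ij}]/(\det-1)$ be the coordinate ring of the affine algebraic group $\mathrm{SL}(3,\mathbf C)$.

**Theorem A.** Every finitely generated projective module over $A=\mathbf C[\mathrm{SL}_3]$ is free. Equivalently, every algebraic vector bundle on $\mathrm{SL}(3,\mathbf C)$ is algebraically trivial, that is, $A$ is Hermite.

Let us unpack this. Algebraic vector bundles on an affine variety are the same thing as finitely generated projective modules over its coordinate ring. A bundle $E$ is *stably free* if $E\oplus F$ is trivial for some trivial bundle $F$, and a commutative ring is *Hermite* if all its finitely generated stably free modules are free. Grothendieck proved that $K_0(G)=\mathbf Z$ for a semi-simple simply connected affine algebraic group $G$ over an algebraically closed field. If $E$ has rank $r$ on $\mathrm{SL}(3,\mathbf C)$, its class in $K_0$ is therefore that of the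 trivial bundle of rank $r$. Two bundles with the same class become isomorphic after adding some bundle, and we may enlarge that bundle to a trivial one. So every $E$ is stably free, which explains the word "equivalently". In plain words the question is this: if a bundle on $\mathrm{SL}(3,\mathbf C)$ becomes trivial after adding a trivial bundle, was it trivial already?

The neighbouring groups behave in both ways. Murthy proved that for any field $k$ all finitely generated projective modules over $k[x,y,z,w]/(xy-zw-1)$, the coordinate ring of $\mathrm{SL}_2$, are free. Swan proved that over the coordinate ring of $\mathrm{SL}_4$ over $\mathbf C$ there is a non-free projective module of rank $2$. The article "Algebraic Vector Bundles On SL(3, C)" proves that all algebraic bundles on $\mathrm{SL}(3,\mathbf C)$ are topologically trivial. It offers this as evidence for the statement of Theorem A, which it states as Conjecture 1.4 and says cannot be proved there.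

The method gives information over other fields too. Recall that $GW(k)$ is the Grothendieck group of non-degenerate symmetric bilinear forms over $k$ (here $\operatorname{char}k\ne 2$), a ring generated by the one-dimensional forms $\langle a\rangle$, $a\in k^\times$. Put $h=\langle1\rangle+\langle-1\rangle$. Since $xh=\operatorname{rk}(x)h$, the group $\mathbf Zh$ is an ideal, and $W(k)=GW(k)/\mathbf Zh$ is the Witt ring. Rank mod $2$ is a ring homomorphism $W(k)\to\mathbf Z/2$ with kernel $I(k)$. For example, over $\mathbf C$ all forms of the same rank are isomorphic, so $GW(\mathbf C)=\mathbf Z$, $h=2$ and $W(\mathbf C)=\mathbf Z/2$.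

**Theorem B.** Let $k$ be a field of characteristic $0$, $A_k=k[\mathrm{SL}_3]$, and let $W(k)$ be the Witt group.

1. Projective $A_k$-modules of rank $\ne2,3$ are free. If $k$ is non-real (i.e. $-1$ is a sum of squares), those of rank $3$ are free too.
2. If some element of $k^\times$ is neither a square nor minus a square, there is a non-free, stably free $A_k$-module of rank $2$.
3. If $k$ is non-real, isomorphism classes of rank $2$ projective modules with trivialized determinant are in bijection with $W(k)/\mathbf Zw_k$ for some $w_k$ of odd rank, and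
$$A_k\text{ is Hermite}\iff k^\times=k^{\times2}\cup-k^{\times2}.$$

For real $k$, part 2 gives only a necessary condition; the converse is not treated here. As an illustration, $k=\mathbf C((t))$ is non-real and $t$ is neither a square nor minus a square. So projective $\mathbf C((t))[\mathrm{SL}_3]$-modules of rank $3$ are free, but a non-free stably free module of rank $2$ exists. Theorem A does not depend on Theorem B, which is proved in the last section.

## Projective modules as $\mathrm{SL}_r$-torsors

All our fields have characteristic $0$. For a smooth affine $Y$, an $\mathrm{SL}_r$-torsor on $Y$ is the same as a pair $(E,\tau)$, where $E$ is a rank $r$ bundle and $\tau:\det E\cong\mathcal O$. The torsor is the bundle of frames of determinant $1$. The group $\mathrm{SL}_r$ is *special*: its torsors are Zariski locally trivial, because vector bundles are. So isomorphism classes are $H^1_{Nis}(Y,\mathrm{SL}_r)$.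

If the torsor of $(E,\tau)$ is trivial, then $E$ is free. Conversely, suppose $E\cong\mathcal O^r$. Then $\tau$ differs from the standard trivialization by a unit $\lambda$. The automorphism $\operatorname{diag}(\lambda,1,\dots,1)$ of $\mathcal O^r$, or its inverse, absorbs $\lambda$, so the torsor is trivial. Thus, when $\det E$ is trivial, $E$ is free if and only if a torsor made from it is trivial.

The following example returns in the proof. Put
$$Q_{2n-1}=\{(v,w)\in\mathbf A^n\times\mathbf A^n:\ wv=1\},$$
with $v$ a column and $w$ a row. On $Q_5$ let $P=\ker(w:\mathcal O^3\to\mathcal O)$. Since $v$ splits $w$, $P\oplus\mathcal O\cong\mathcal O^3$, so $P$ is stably free of rank $2$. Consider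
$$q:\mathrm{SL}_3\to Q_5,\qquad q(g)=(ge_1,\ e_1^Tg^{-1}).$$
If $q(g)=(v,w)$, then $wge_2=wge_3=0$, and $ge_2,ge_3$ is a basis of $P$ at $(v,w)$. Right multiplication of $g$ by $\operatorname{diag}(1,s)$, $s\in\mathrm{SL}_2$, changes this basis by $s$. So $q$ is an $\mathrm{SL}_2$-torsor, the frame torsor of $P$. After pullback to $\mathrm{SL}_3$ the bundle $P$ gets the basis $ge_2,ge_3$. In Lemma 3 we shall see that over $\mathbf C$ the torsor $q$ is non-trivial, so $P$ is not free. Hence "stably free implies free" is false on $Q_5$, and Theorem A cannot be a formality.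

## Spheres, strictly $\mathbf A^1$-invariant sheaves and contractions

Let $\mathrm{Sm}_k$ be the category of smooth $k$-schemes with the Nisnevich topology. A *space* is a simplicial Nisnevich sheaf on $\mathrm{Sm}_k$. A (fibrant) space $Y$ is *$\mathbf A^1$-local* if $Y(U)\to Y(U\times\mathbf A^1)$ is a weak equivalence for all $U$. Denote by $L$ the $\mathbf A^1$-localization, by $[\,,]$ and $[\,,]_*$ the unpointed and pointed $\mathbf A^1$-homotopy classes, and by $\pi_n$ the $\mathbf A^1$-homotopy sheaves. For $X$ smooth, $[X,Y]=\pi_0(LY(X))$. "Connected" means $\mathbf A^1$-connected. An affine bundle, that is, a Zariski locally trivial bundle of affine spaces, is an $\mathbf A^1$-equivalence.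

**Definition (spheres).** $S^{i+j\alpha}=S^i\wedge\mathbf G_m^{\wedge j}$, and $\pi_{i+j\alpha}(Y)=[S^{i+j\alpha},Y]_*$.

For example, $\mathbf A^2\setminus0$ is covered by $\{x\ne0\}$ and $\{y\neq0\}$, so it is the homotopy pushout of the projections $\mathbf G_m\leftarrow\mathbf G_m\times\mathbf G_m\to\mathbf G_m$. This is the join of $\mathbf G_m$ with itself, $S^1\wedge\mathbf G_m\wedge\mathbf G_m=S^{1+2\alpha}$. In general $\mathbf A^n\setminus0\simeq S^{(n-1)+n\alpha}$. The projection $Q_{2n-1}\to\mathbf A^n\setminus0$, $(v,w)\mapsto v$, is an affine bundle, so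
$$Q_{2n-1}\simeq S^{(n-1)+n\alpha}.$$
In particular $Q_3\cong\mathrm{SL}_2\simeq S^{1+2\alpha}$, $Q_5\simeq S^{2+3\alpha}$, $Q_7\simeq S^{3+4\alpha}$ and $Q_9\simeq S^{4+5\alpha}$.

**Definition (strict invariance, contraction).** A Nisnevich sheaf of abelian groups $M$ is *strictly $\mathbf A^1$-invariant* if $H^i(U,M)\to H^i(U\times\mathbf A^1,M)$ is an isomorphism for all smooth $U$ and all $i$. All cohomology is Nisnevich. The *contraction* of $M$ is $M_{-1}(U)=\ker\big(M(U\times\mathbf G_m)\to M(U\times1)\big)$, and $M_{-j}$ is its $j$-fold iterate.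

For example, $\mathbf G_m$ is strictly $\mathbf A^1$-invariant. A unit on $U\times\mathbf G_m$, with $U$ connected, is a unit of $U$ times a power $t^n$, so $(\mathbf G_m)_{-1}=\mathbf Z$ and $(\mathbf G_m)_{-2}=0$. The sheaf $\mathbf G_a$ is not $\mathbf A^1$-invariant, since $H^0(\mathbf A^1,\mathbf G_a)=k[t]$. Contraction is functorial and exact, and evaluation at $\operatorname{Spec}k$ is exact because $\operatorname{Spec} k$ is a point of the Nisnevich topology.

The Milnor–Witt sheaf $K^{MW}_n$ will be known to us only through its contractions $(K^{MW}_n)_{-1}=K^{MW}_{n-1}$, its values $K^{MW}_0(k)=GW(k)$ and $K^{MW}_{-n}(k)=W(k)$ for $n\ge1$, and multiplication by $GW(k)=K_0^{MW}(k)$. For example $(K_2^{MW})_{-2}(\mathbf C)=\mathbf Z$ and $(K_2^{MW})_{-3}(\mathbf C)=\mathbf Z/2$.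

Write $K(M,n)$ for the Eilenberg–MacLane space, so that $\pi_j(K(M,n)(X))=H^{n-j}(X,M)$ and $\tilde H^n(Y,M)=[Y,K(M,n)]_*$.

## Published inputs

The proof rests on the following published results.

**(R1)** (Morel, *$\mathbf A^1$-Algebraic Topology over a Field*, LNM 2052.) $\mathbf A^n\setminus0$ is $(n-2)$-connected, and $\pi_{n-1}(\mathbf A^n\setminus0)=K_n^{MW}$ for $n\ge2$. For $Y$ pointed connected and $i\ge1$, $\pi_{i+j\alpha}(Y)=\pi_i(Y)_{-j}(k)$.

**(R2)** (Morel, ibid.) For $M$ strictly $\mathbf A^1$-invariant and $Y$ smooth, $\tilde H^i(\mathbf G_m\wedge Y_+,M)=H^i(Y,M_{-1})$. By suspension and iteration ($\mathbf G_m^{\wedge2}\wedge Y_+$ is a split summand of $\mathbf G_m\wedge(\mathbf G_m\times Y)_+$, and so on),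
$$\tilde H^i(S^{a+b\alpha}\wedge Y_+,M)=H^{i-a}(Y,M_{-b}).\tag{1}$$
For $Y=\operatorname{Spec}k$ this is $M_{-b}(k)$ if $i=a$, and $0$ otherwise.

**(R3)** (Morel, ibid., Thms 6.46, 6.50.) If $F\to E\to B$ is a simplicial fibre sequence of pointed spaces, with $B$ simplicially connected and $\pi_0(\Omega B)$ trivial, then $LF\to LE\to LB$ is a fibre sequence and $L\Omega B\simeq\Omega LB$.

**(R4)** (Morel, ibid.) Over fields, $\mathrm{SL}_r$ and $\mathrm{Sp}_{2r}$ are generated by root subgroups. A root subgroup is a copy of $\mathbf A^1$ through the identity, so $\pi_0(\mathrm{SL}_r)=*=\pi_0(\mathrm{Sp}_{2r})$. Hence $B\mathrm{SL}_r$ and $B\mathrm{Sp}_{2r}$ are $\mathbf A^1$-simply connected, their $\pi_n$ ($n\ge2$) are strictly $\mathbf A^1$-invariant, and $\Omega LB\mathrm{SL}_r\simeq L\,\mathrm{SL}_r$ as group objects.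

Since $\mathrm{SL}_{r+1}/\mathrm{SL}_r\cong Q_{2r+1}$ and $\mathrm{Sp}_{2r+2}/\mathrm{Sp}_{2r}\cong Q_{4r+3}$ with Zariski locally trivial quotient maps ($\mathrm{SL}$ and $\mathrm{Sp}$ are special), (R3) applied to $G/H\to BH\to BG$ gives $\mathbf A^1$-fibre sequences
$$Q_{2r+1}\to B\mathrm{SL}_r\to B\mathrm{SL}_{r+1},\qquad Q_{4r+3}\to B\mathrm{Sp}_{2r}\to B\mathrm{Sp}_{2r+2}.\tag{2}$$

**(R5)** (Morel–Voevodsky.) *Purity:* if $D\subset X$ is a smooth divisor in a smooth scheme with ideal generated by one function $t$, then $X/(X\setminus D)\simeq S^1\wedge\mathbf G_m\wedge D_+$. So $H^i_D(X,M)=H^{i-1}(D,M_{-1})$, and there is a long exact sequence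
$$H^{i-1}(X\setminus D,M)\to H^{i-1}(D,M_{-1})\to H^i(X,M)\to H^i(X\setminus D,M).\tag{3}$$
It is natural in $M$, and natural for transversal base change preserving $t$, because the deformation to the normal cone is. Moreover $\mathbf Z\times BGL_\infty$ represents algebraic $K$-theory, and Postnikov towers converge on smooth schemes (finite Nisnevich cohomological dimension).

**(R6)** (Asok–Hoyois–Wendt, *Affine representability results in $\mathbf A^1$-homotopy theory* I, II.) For $X$ smooth affine, $H^1_{Nis}(X,\mathrm{SL}_r)=[X,B\mathrm{SL}_r]$. Also $[X,\mathrm{SL}_r]=\mathrm{SL}_r(\mathcal O(X))/\!\sim$, where $\sim$ is generated by naive homotopies $X\times\mathbf A^1\to\mathrm{SL}_r$. (For example, $I+aE_{12}$ with $a\in\mathcal O(X)$ is naively homotopic to $I$ through $I+taE_{12}$.)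

**(R7)** (Schlichting–Tripathi, *Geometric models for higher Grothendieck–Witt groups in $\mathbf A^1$-homotopy theory*; Schlichting, *Hermitian K-theory, derived equivalences and Karoubi's fundamental theorem*; Balmer.) $\mathbf Z\times B\mathrm{Sp}_\infty$ represents the symplectic Grothendieck–Witt theory $GW^{[2]}$. Via $GW_i^{[n]}(\mathbf G_m\wedge Y_+)=GW^{[n-1]}_{i-1}(Y)$ we get $\pi_{i+j\alpha}(B\mathrm{Sp}_\infty)=GW^{[2-j]}_{i-j}(k)$ for $i\ge1$. For $m<0$, $GW_m^{[n]}(k)=W^{n-m}(k)$; here $W^0(k)=W(k)$, the groups $W^l(k)$ are $4$-periodic in $l$, and $W^l(k)=0$ unless $4\mid l$.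

By (R6) and the previous section, Theorem A will follow once we show $[\mathrm{SL}_3,B\mathrm{SL}_r]=*$ over $\mathbf C$ for all $r\ge2$.

## Postnikov towers of $B\mathrm{SL}_r$

The purpose of this section is to replace $[X,B\mathrm{SL}_r]$ by finitely many cohomology groups. Put $B=LB\mathrm{SL}_r$ and $P_n=\pi_n(B)$, so $P_1=*$ and $\tau_{\le1}B\simeq *$.

**Principal fibrations.** Let $n\ge2$ and let $C$ be the homotopy cofibre of $\tau_{\le n}B\to\tau_{\le n-1}B$. The fibre of this map is $K(P_n,n)$. So, stalkwise, the relative homotopy of the pair vanishes in degrees $\le n$ and is $P_n$ in degree $n+1$. Both spaces are simply connected, hence so is $C$. By relative Hurewicz $C$ is $n$-connected with $\pi_{n+1}(C)=P_n$. The composite $\kappa_n:\tau_{\le n-1}B\to C\to\tau_{\le n+1}C=K(P_n,n+1)$ gives a sequence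
$$\tau_{\le n}B\to\tau_{\le n-1}B\xrightarrow{\ \kappa_n\ }K(P_n,n+1).\tag{4}$$
It is a fibre sequence: the composite is null, and the induced map from $\tau_{\le n}B$ to the fibre of $\kappa_n$ is an isomorphism on $\pi_j$ for $j<n$, where both sides are $P_j$. It is an isomorphism on $\pi_n$ because relative $\pi_{n+1}$ maps isomorphically to $\pi_{n+1}(C)$. The construction is natural and pointed, and all terms are $\mathbf A^1$-local since the $P_n$ are strictly $\mathbf A^1$-invariant.

**Sections over a smooth $X$.** By convergence $B(X)\simeq\operatorname{holim}_n\tau_{\le n}B(X)$. By (4) a point $y$ of $\tau_{\le n-1}B(X)$ lifts to $\tau_{\le n}B(X)$ if and only if $\kappa_n(y)=0$ in $H^{n+1}(X,P_n)$. The fibre over $y$ is the space of paths in $K(P_n,n+1)(X)$ from $\kappa_n(y)$ to the base point. So if it is non-empty, it is equivalent to the loop space $K(P_n,n)(X)$, which has $\pi_j=H^{n-j}(X,P_n)$. Finally, (R4) gives $\pi_1(B(X))=\pi_0(\Omega B(X))=[X,\mathrm{SL}_r]$, with group structure given by pointwise multiplication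 of maps.

**Lemma 1.** Let $X$ be smooth and $d\ge1$ such that $H^i(X,M)=0$ for all strictly $\mathbf A^1$-invariant $M$ and all $i>d$. Then $[X,B\mathrm{SL}_r]=\pi_0(\tau_{\le d}B(X))$, and the homomorphism $[X,\mathrm{SL}_r]=\pi_1(B(X))\to\pi_1(\tau_{\le d}B(X))$ is onto.

*Proof.* Let $n>d$. The obstruction group $H^{n+1}(X,P_n)$ vanishes, so every point lifts, and all fibres have $\pi_0=H^n(X,P_n)=0$. From the homotopy exact sequence, $\tau_{\le n}B(X)\to\tau_{\le n-1}B(X)$ is bijective on $\pi_0$ and surjective on $\pi_1$ at every base point. In the Milnor sequence, the fibres of $\pi_0(\operatorname{holim})\to\varprojlim\pi_0$ are $\varprojlim^1$'s of towers of groups $\pi_1$. These towers are eventually surjective, so the $\varprojlim^1$'s are trivial. Hence $[X,B]=\varprojlim\pi_0(\tau_{\le n}B(X))=\pi_0(\tau_{\le d}B(X))$. For the second claim, $\pi_1(B(X))\to\varprojlim\pi_1(\tau_{\le n}B(X))$ is onto (Milnor again), and $\varprojlim\pi_1(\tau_{\le n}B(X))\to\pi_1(\tau_{\le d}B(X))$ is onto because the transition maps above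 $d$ are onto. $\square$

**Base points.** Since $\operatorname{Spec}k$ is a Nisnevich point, $B(\operatorname{Spec}k)$ is connected and simply connected. If $X$ is pointed by a rational point, the fibre sequence $\mathrm{Map}_*(X,B)\to B(X)\to B(\operatorname{Spec}k)$ shows that pointed and unpointed classes of maps $X\to B$ coincide.

## Bundles on $\mathrm{SL}_2$ and on $Q_5$

We test the method on single spheres.

*$X=\mathrm{SL}_2$.* Here $X\simeq S^{1+2\alpha}$, so by (1) $H^i(X,M)=0$ for $i\ge2$, and $d=1$ in Lemma 1. As $\tau_{\le1}B=*$, $[\mathrm{SL}_2,B\mathrm{SL}_r]=*$ for all $r\geq 2$. Also $\operatorname{Pic}(\mathrm{SL}_2)=H^1(\mathrm{SL}_2,\mathbf G_m)=(\mathbf G_m)_{-2}(k)=0$, so determinants are trivial. Hence all finitely generated projective modules over $k[\mathrm{SL}_2]$ are free, which is Murthy's theorem for our fields.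

*Self-maps of $\mathrm{SL}_2$.* Take $r=2$, so $P_2=\pi_2(B\mathrm{SL}_2)=\pi_1(\mathrm{SL}_2)=\pi_1(\mathbf A^2\setminus0)=K_2^{MW}$. For $n\ge3$ the fibres of $\tau_{\le n}B(X)\to\tau_{\le n-1}B(X)$ over $X=\mathrm{SL}_2$ have $\pi_0=H^n=0$ and $\pi_1=H^{n-1}=0$. So these maps are bijective on $\pi_1$ and surjective on $\pi_2$, hence $\varprojlim^1\pi_2=0$, and
$$[\mathrm{SL}_2,\mathrm{SL}_2]=\pi_1(B(X))\cong\pi_1(K(K_2^{MW},2)(X))=H^1(\mathrm{SL}_2,K_2^{MW})=(K_2^{MW})_{-2}(k)=GW(k)\tag{5}$$
as groups.

*$X=Q_5$, $r=2$.* Here $H^i(Q_5,M)=0$ for $i\ge3$, so $d=2$, and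
$$[Q_5,B\mathrm{SL}_2]=\pi_0(\tau_{\le2}B(Q_5))=H^2(Q_5,K_2^{MW})=(K_2^{MW})_{-3}(k)=W(k).\tag{6}$$
Over $\mathbf C$ there are exactly two $\mathrm{SL}_2$-torsors on $Q_5$. The next lemma says that $q$ is the non-trivial one.

**Lemma 2.** The algebraic torsor $q:\mathrm{SL}_3\to Q_5$ over $\mathbf C$ is non-trivial.

*Proof.* Suppose it is trivial. Take complex points. We have $\mathrm{SL}_n(\mathbf C)\simeq SU(n)$ by polar decomposition and $Q_5(\mathbf C)\simeq\mathbf C^3\setminus0\simeq S^5$. So $SU(3)\simeq S^5\times S^3$. But $\pi_4(SU(3))=0$ and $\pi_4(S^5\times S^3)=\mathbf Z/2$. $\square$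

## Contracted homotopy sheaves of $B\mathrm{SL}_r$

On $\mathrm{SL}_3$ the coefficients $P_2$ and $P_3$ will enter only through $(P_2)_{-3}(k)$ and $(P_3)_{-5}(k)$. We compute these now.

**Step 1: stable values.** The fundamental theorem $K_i(\mathbf G_m\wedge Y_+)=K_{i-1}(Y)$ and (R5) give $\pi_{i+j\alpha}(BGL_\infty)=K_{i-j}(k)$ for $i\ge2$, and this vanishes for $j>i$. We may replace $BGL$ by $B\mathrm{SL}$ in degrees $\pi_n$, $n\ge2$. Indeed $B\mathbf G_m=K(\mathbf G_m,1)$ is $\mathbf A^1$-local, so the determinant factors as $LBGL_r\to B\mathbf G_m$, with an $\mathbf A^1$-local homotopy fibre $F'$. The map $B\mathrm{SL}_r\to F'$ is obtained from $BGL_r\to LBGL_r$ by homotopy pullback along $*\to B\mathbf G_m$. This pullback preserves homotopy colimits and Nisnevich equivalences. It turns a generating map $U\times\mathbf A^1\to U$ over $B\mathbf G_m$ into $\mathcal P\times\mathbf A^1\to\mathcal P$, with $\mathcal P$ a $\mathbf G_m$-torsor on $U$, since $\mathbf G_m$-torsors on $U\times\mathbf A^1$ come from $U$. So $B\mathrm{SL}_r\to F'$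 is an $\mathbf A^1$-equivalence, $LB\mathrm{SL}_r\simeq F'$, and $F'$ and $LBGL_r$ have the same $\pi_n$ for $n\ge2$.

**Step 2: the stable range.** The fibre $Q_{2r+1}\simeq\mathbf A^{r+1}\setminus0$ in (2) is $(r-1)$-connected, so $\pi_i(B\mathrm{SL}_r)\to\pi_i(B\mathrm{SL}_{r+1})$ is an isomorphism for $i\le r-1$. Thus $\pi_2$ is stable for $r\ge3$, $\pi_3$ is stable for $r\ge4$, and
$$\pi_2(B\mathrm{SL}_r)_{-3}(k)=K_{-1}(k)=0\ \ (r\ge3),\qquad \pi_3(B\mathrm{SL}_r)_{-5}(k)=K_{-2}(k)=0\ \ (r\ge4).\tag{7}$$

**Step 3: $\pi_3$ for rank $2$.** Here the symplectic stabilization is better, because $\mathrm{SL}_2=\mathrm{Sp}_2$. The fibre $Q_{11}\simeq\mathbf A^6\setminus0$ of $B\mathrm{Sp}_4\to B\mathrm{Sp}_6$ is $4$-connected and later fibres are more connected, so $\pi_3$ and $\pi_4$ of $B\mathrm{Sp}_4$ are stable. By (R7),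
$$\pi_{3+5\alpha}(B\mathrm{Sp}_4)=GW^{[-3]}_{-2}(k)=W^{-1}(k)=0,\qquad\pi_{4+5\alpha}(B\mathrm{Sp}_4)=GW_{-1}^{[-3]}(k)=W^{-2}(k)=0.$$
The fibre sequence $Q_7\to B\mathrm{Sp}_2\to B\mathrm{Sp}_4$ and $\pi_{3+5\alpha}(Q_7)=(K_4^{MW})_{-5}(k)=W(k)$ then give
$$\pi_3(B\mathrm{SL}_2)_{-5}(k)\cong W(k).\tag{8}$$
As a check of indices, the same recipe gives $\pi_{2+3\alpha}(B\mathrm{SL}_2)=GW^{[-1]}_{-1}(k)=W^0(k)=W(k)$, in agreement with (6).

## Cutting $\mathrm{SL}_3$ along the divisor $v_3=0$

From now on $X=\mathrm{SL}_3$ over $k$, and $q:X\to Q_5$ is the torsor above; its fibre over $z=(e_1,e_1^T)$ is $F=\{\operatorname{diag}(1,s)\}=\mathrm{SL}_2$. If $q$ were trivial, $X$ would be $Q_5\times\mathrm{SL}_2$ and (1) would give $H^1=M_{-2}(k)$, $H^2=M_{-3}(k)$, $H^3=M_{-5}(k)$. The true answer differs by one map $\theta:M_{-2}(k)\to M_{-3}(k)$, which measures the twist of $q$.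

**Step 1: trivializations of $q$.** Let $g_0$ be a determinant-one matrix with first column $v$ over a subscheme of $Q_5$. Then $q$ has a section of the form $g_0(I+aE_{12}+bE_{13})$ there. Indeed the first column is still $v$. The inverse is $(I-aE_{12}-bE_{13})g_0^{-1}$, with first row $(\text{row }1)-a(\text{row }2)-b(\text{row }3)$ of $g_0^{-1}$. Rows $2,3$ of $g_0^{-1}$ form a basis of the annihilator of $v$, and $w$ minus row $1$ kills $v$, so unique $a,b$ make the first row equal to $w$. Put
$$Z=\{v_3=0\}\subset Q_5,\quad V=Q_5\setminus Z,\quad T=\{v=(1,0,t)^T,\ w=(1,0,0)\}\cong\mathbf A^1.$$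

- On $V$, the equation $wv=1$ determines $w_3$, so $V\cong\mathbf G_m\times\mathbf A^4$ with coordinates $v_3;v_1,v_2,w_1,w_2$. Take $g_0=(v,\ v_3^{-1}e_1,\ e_2)$, whose determinant is $v_3^{-1}\det(v,e_1,e_2)=v_3^{-1}v_3=1$.
- On $Z$, $w_3$ is free and $v_1w_1+v_2w_2=1$, so $Z\cong Q_3\times\mathbf A^1$. Take $g_0=\begin{pmatrix}v_1&-w_2&0\\v_2&w_1&0\\0&0&1\end{pmatrix}$. At $z$ we have $g_0=I$ and $a=b=0$, so the section has value $I$ at $z$.
- On $T$ take the section $I+tE_{31}$: its first column is $(1,0,t)^T$ and its inverse $I-tE_{31}$ has first row $(1,0,0)$. Its value at $z$ is $I$. Since $v_3|_T=t$, $T$ meets $Z$ transversally in $z$.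

Put $D=q^{-1}(Z)$ and $T'=q^{-1}(T)$. Then
$$D\cong Q_3\times\mathbf A^1\times\mathrm{SL}_2,\quad X\setminus D\cong\mathbf G_m\times\mathbf A^4\times\mathrm{SL}_2,\quad T'\cong\mathbf A^1\times\mathrm{SL}_2,\quad T'\cap D=F,$$
and in the trivializations of $D$ and of $T'$, $F$ is $z\times\mathrm{SL}_2$, identically.

**Step 2: cohomology of the pieces.** For $Y$ smooth, $Y_+\to(Y\times\mathrm{SL}_2)_+\to Y_+\wedge\mathrm{SL}_2$ is a split cofibre sequence and $\mathrm{SL}_2\simeq S^{1+2\alpha}$. By (1),
$$H^i(Y\times\mathrm{SL}_2,N)=H^i(Y,N)\oplus H^{i-1}(Y,N_{-2}),\tag{9}$$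
naturally in $Y$ and $N$. Write $M_{-j}$ for $M_{-j}(k)$. The cohomology of $\mathbf G_m$ is concentrated in degree $0$, and that of $Q_3$ with coefficients $N$ is $N(k)$ in degree $0$ and $N_{-2}(k)$ in degree $1$. Therefore
$$H^i(X\setminus D,M)=0\ (i\ge2);\qquad H^0(D,M_{-1})=M_{-1},\quad H^1(D,M_{-1})\cong M_{-3}\oplus M_{-3},\quad H^2(D,M_{-1})=M_{-5},$$
and $H^i(D,M_{-1})=0$ for $i\ge3$.

**Lemma 3.** Let $M$ be strictly $\mathbf A^1$-invariant.

(a) $H^i(X,M)=0$ for $i\ge4$, and $H^3(X,M)\cong M_{-5}(k)$.

(b) There is a homomorphism $\theta=\theta_M:M_{-2}(k)\to M_{-3}(k)$, natural in $M$, such that $H^2(X,M)\cong\operatorname{coker}\theta$, and the restriction $H^1(X,M)\to H^1(F,M)=M_{-2}(k)$ is injective with image $\ker\theta$.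

(c) $q^*:M_{-3}(k)=H^2(Q_5,M)\to H^2(X,M)$ is surjective.

*Proof of (a).* In (3) with $i\ge3$ the outer terms $H^{i-1}(X\setminus D,M)$ and $H^i(X\setminus D,M)$ vanish, so $H^i(X,M)\cong H^{i-1}(D,M_{-1})$. This is $M_{-5}$ for $i=3$ and $0$ for $i\ge4$.

*Proof of (b), defining $\theta$.* Let $R:H^1(X\setminus D,M)\to H^1(D,M_{-1})$ be the boundary map of (3), and $\rho:H^1(D,M_{-1})\to H^1(F,M_{-1})$ the restriction. By (9), $\rho$ is the map
$$H^1(Z,M_{-1})\oplus H^0(Z,M_{-3})\to H^1(z,M_{-1})\oplus H^0(z,M_{-3}).$$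
Here $H^1(z,-)=0$ and $H^0(Z,M_{-3})=H^0(z,M_{-3})$. So $\rho$ is onto with kernel $\Lambda=q^*H^1(Z,M_{-1})\cong M_{-3}$.

We understand $\rho R$ by restricting to the slice $T'$. The function $v_3\circ q$ cuts out $D$ in $X$ and restricts to $t$ on $T'$, so naturality of purity says that $\rho R$ is the composite
$$H^1(X\setminus D,M)\to H^1(T'\setminus F,M)\xrightarrow{\ R_T\ }H^1(F,M_{-1}).$$
The first map is an isomorphism: $T'\setminus F$ is the base change of the trivial torsor $X\setminus D\to V$ along $T\setminus z\to V$, which in coordinates is $t\mapsto(t;1,0,1,0)\in\mathbf G_m\times\mathbf A^4$, an $\mathbf A^1$-equivalence. The boundary $R_T$ is onto because $H^2(T',M)=H^2(\mathrm{SL}_2,M)=0$. Its kernel is the image of $H^1(T',M)\cong H^1(F,M)=M_{-2}$. The map $H^1(T',M)\to H^1(T'\setminus F,M)$ is injective, since further restriction from $\mathbf G_m\times\mathrm{SL}_2$ to $1\times\mathrm{SL}_2$ makes it an isomorphism. So $\rho R$ is onto, and $K:=\ker(\rho R)\cong H^1(T',M)\cong M_{-2}$. As $R(K)\subset\ker\rho=\Lambda$,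 we may put
$$\theta=R|_K:K\to\Lambda.$$

*Proof of (b), $H^2$.* Because $\rho R$ is onto, $H^1(D,M_{-1})=\Lambda+\operatorname{im}R$. So $\Lambda\to\operatorname{coker}R$ is onto, with kernel $\Lambda\cap\operatorname{im}R=R(K)$. Thus $\operatorname{coker}R=\operatorname{coker}\theta$. As $H^2(X\setminus D,M)=0$, (3) gives $H^2(X,M)=\operatorname{coker}R=\operatorname{coker}\theta$.

*Proof of (b), $H^1$.* Clearly $\ker R=\ker\theta$. By (3), $H^1(X,M)$ surjects onto $\ker R$ with kernel the cokernel of $H^0(X\setminus D,M)\to H^0(D,M_{-1})$. This cokernel is $0$. Indeed $H^0(X\setminus D,M)\cong H^0(T'\setminus F,M)$ and $H^0(D,M_{-1})\cong H^0(F,M_{-1})$ compatibly, and $H^0(T'\setminus F,M)\to H^0(F,M_{-1})$ is onto, because the next map but one in its exact sequence, $H^1(T',M)\to H^1(T'\setminus F,M)$, is injective. So $H^1(X,M)\cong\ker\theta\subset K$. Finally let $a\in H^1(X,M)$. Since $a|_{T'\setminus F}$ is the restriction of $a|_{T'}$, the element of $K\cong H^1(T',M)\cong H^1(F,M)$ given by $a|_{X\setminus D}$ is $a|_F$. All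 maps used are natural in $M$.

*Proof of (c).* We saw that $\Lambda=q^*H^1(Z,M_{-1})$ maps onto $H^2(X,M)$. By naturality of purity for the smooth map $q$, which pulls $v_3$ back to $v_3\circ q$, the composite $H^1(Z,M_{-1})\to H^1(D,M_{-1})\to H^2(X,M)$ factors as $H^1(Z,M_{-1})\to H^2(Q_5,M)\xrightarrow{q^*}H^2(X,M)$. So $q^*$ is onto. $\square$

## Rank at least four, and the groups that survive below it

Let $k=\mathbf C$. Every bundle on $X$ has constant rank and is stably free, hence has trivial determinant; in particular rank $1$ bundles are trivial. So we must show $[X,B\mathrm{SL}_r]=*$ for $r\ge2$. By Lemma 3(a) we may use Lemma 1 with $d=3$, so $[X,B\mathrm{SL}_r]=\pi_0(\tau_{\le3}B(X))$.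

The first thing to try is to check that the obstruction groups vanish. Since $\tau_{\le2}B=K(P_2,2)$, if $H^2(X,P_2)=0$ then $\tau_{\le2}B(X)$ is connected. If also $H^3(X,P_3)=0$, the fibre of $\tau_{\le3}B(X)\to\tau_{\le2}B(X)$ is connected, and $[X,B\mathrm{SL}_r]=*$. By Lemma 3, $H^2(X,P_2)$ is a quotient of $(P_2)_{-3}(k)$ and $H^3(X,P_3)\cong(P_3)_{-5}(k)$.

For $r\ge4$ this works at once: both groups are $0$ by (7). For $r=3$ the group $(P_2)_{-3}$ is still $0$, but $\pi_3(B\mathrm{SL}_3)$ is outside the stable range. The fibre sequence $Q_7\to B\mathrm{SL}_3\to B\mathrm{SL}_4$ only says that $(P_3)_{-5}(\mathbf C)$ is a quotient of $W(\mathbf C)=\mathbf Z/2$, and we have to find out which quotient. For $r=2$ the plan breaks down: by (8), $H^3(X,P_3)\cong W(\mathbf C)=\mathbf Z/2$ is really there, and no computation of the coefficients removes it. What can still help is that points of the fibre over the base point of $\tau_{\le2}B(X)$ may be joined in $\tau_{\le3}B(X)$ along loops of $\tau_{\le2}B(X)$. These loops form $H^1(X,K_2^{MW})$.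 So in rank $2$ we must find one loop that connects the two points of $\mathbf Z/2$, and show that it does. We treat rank $3$ first.

## Rank three: the torsor $\mathrm{SL}_5\to Q_9$ and $Sq^2$

The goal is $\pi_{3+5\alpha}(B\mathrm{SL}_3)=(P_3)_{-5}(\mathbf C)=0$. Consider
$$\pi_{4+5\alpha}(B\mathrm{SL}_3)\to\pi_{4+5\alpha}(B\mathrm{SL}_4)\xrightarrow{\ \delta\ }\pi_{3+5\alpha}(Q_7)=W(\mathbf C)=\mathbf Z/2\to\pi_{3+5\alpha}(B\mathrm{SL}_3)\to\pi_{3+5\alpha}(B\mathrm{SL}_4)=0,\tag{10}$$
with last term $0$ by (7). It is enough to find an element with $\delta\ne0$, that is, one not coming from $\pi_{4+5\alpha}(B\mathrm{SL}_3)$. As $Q_9\simeq S^{4+5\alpha}$, we have $\pi_{4+5\alpha}(B\mathrm{SL}_r)=[Q_9,B\mathrm{SL}_r]=H^1_{Nis}(Q_9,\mathrm{SL}_r)$. So we need an $\mathrm{SL}_4$-torsor on $Q_9$ that does not reduce to $\mathrm{SL}_3$.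

**Lemma 4.** The $\mathrm{SL}_4$-torsor $\mathrm{SL}_5\to Q_9$, $g\mapsto(ge_1,e_1^Tg^{-1})$, over $\mathbf C$ does not reduce to $\mathrm{SL}_3$.

*Proof.* A reduction is a section of $\mathrm{SL}_5/\mathrm{SL}_3\to Q_9$. On complex points this map is, up to homotopy, the projection $Y:=SU(5)/SU(3)\to SU(5)/SU(4)=S^9$ with fibre $S^7$. So a section would give $s:S^9\to Y$ whose composite with $Y\to S^9$ is homotopic to the identity. The $9$-skeleton of the Stiefel manifold $Y$ is $\Sigma(\mathbf{CP}^4/\mathbf{CP}^2)$. Its remaining cell has dimension $16$. In $\mathbf{CP}^4$ we have $Sq^2x^3=3x^4=x^4\ne0$ mod $2$. So $Sq^2:H^7(Y;\mathbf F_2)\to H^9(Y;\mathbf F_2)$ is an isomorphism between groups of order $2$. Let $y_9$ be the pullback to $Y$ of the generator of $H^9(S^9;\mathbf F_2)$. Then $s^*y_9\ne0$, hence $y_9\ne0$, and $y_9=Sq^2y_7$ for some $y_7\in H^7(Y;\mathbf F_2)$. But $s^*y_9=Sq^2(s^*y_7)=0$, because $H^7(S^9;\mathbf F_2)=0$. This is a contradiction. $\square$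

So $\delta$ takes the class of $\mathrm{SL}_5\to Q_9$ to the non-zero element of $\mathbf Z/2$. Thus $\delta$ is onto and, by (10), $(P_3)_{-5}(\mathbf C)=0$. Therefore $[X,B\mathrm{SL}_r]=*$ for all $r\ge3$.

## Rank two: loops in $K(K_2^{MW},2)$ and the squaring map

Now $r=2$, $P_2=K_2^{MW}$, $P_3=\pi_3(B\mathrm{SL}_2)$.

**Step 1: $H^2(X,K_2^{MW})=0$.** This shows that only the fibre over the base point of $\tau_{\le2}B(X)$ matters. By Lemma 3(c) the group is the image under $q^*$ of $H^2(Q_5,K_2^{MW})=[Q_5,B\mathrm{SL}_2]=W(\mathbf C)=\mathbf Z/2$. By Lemma 2 the class of the torsor $q$ is the non-zero element. Its pullback along $q$ is the torsor $X\times_{Q_5}X\to X$, which has the diagonal as a section and so is trivial. Since $[-,B\mathrm{SL}_2]\to H^2(-,K_2^{MW})$ is natural, $q^*=0$.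

**Step 2: a class on $X$ that restricts to squaring.** By Lemma 3(b) with $M=K_2^{MW}$, $\theta$ is a homomorphism $\mathbf Z=GW(\mathbf C)\to W(\mathbf C)=\mathbf Z/2$. So $\ker\theta\supset2\mathbf Z$, and the image of $H^1(X,K_2^{MW})\to H^1(F,K_2^{MW})\cong\mathbf Z$ contains $2\mathbf Z$. By (5), $[\mathrm{SL}_2,\mathrm{SL}_2]\cong H^1(\mathrm{SL}_2,K_2^{MW})\cong\mathbf Z$ as groups. By (R6), elements of $[\mathrm{SL}_2,\mathrm{SL}_2]$ are morphisms up to chains of naive homotopies. These give homotopies on complex points, so the topological degree on $SU(2)=S^3\simeq\mathrm{SL}_2(\mathbf C)$ is defined on $[\mathrm{SL}_2,\mathrm{SL}_2]$. It is a homomorphism, because the pointwise product of two maps from $S^3$ to a connected topological group represents the sum in $\pi_3$. It takes $\mathrm{id}$ to $1$, so it is onto $\mathbf Z$, hence an isomorphism $\mathbf Z\cong\mathbf Z$, and $\mathrm{id}$ is a generator. Twice $[\mathrm{id}]$ is the class of $s\mapsto s\cdot s$. Hence there is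
$$a\in H^1(X,K_2^{MW})\quad\text{with}\quad a|_F=2[\mathrm{id}]=[s\mapsto s^2].$$
One cannot do better. By Step 1, $\operatorname{coker}\theta=0$, so $\theta$ is onto and $\ker\theta=2\mathbf Z$.

**Step 3: the exact sequence.** We make the action of loops precise. Evaluate the fibre sequence $\tau_{\le3}B\to K(P_2,2)\xrightarrow{\kappa}K(P_3,4)$ from (4) at $X$:
$$\pi_1(\tau_{\le3}B(X))\to H^1(X,K_2^{MW})\xrightarrow{\ \partial\ }H^3(X,P_3)\to[X,B\mathrm{SL}_2]\to H^2(X,K_2^{MW}).\tag{11}$$
Here $[X,B\mathrm{SL}_2]=\pi_0(\tau_{\le3}B(X))$ by Lemma 1. The map $\partial=\pi_1(\kappa)$ is a group homomorphism. Two elements of $H^3(X,P_3)=\pi_1(K(P_3,4)(X))$ have the same image in $[X,B\mathrm{SL}_2]$ if and only if they differ by an element of $\operatorname{im}\partial$. By Step 1 the last term is $0$, so $[X,B\mathrm{SL}_2]=H^3(X,P_3)/\operatorname{im}\partial$, and $H^3(X,P_3)\cong W(\mathbf C)=\mathbf Z/2$. It is enough to prove $\partial a\ne0$. By exactness, $\partial a=0$ would mean that $a$ lifts to $\pi_1(\tau_{\le3}B(X))$. By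 the second part of Lemma 1 it would then lift to $[X,\mathrm{SL}_2]$, that is, to a morphism $\mathrm{SL}_3\to\mathrm{SL}_2$. Topology forbids such a morphism, as we see next.

**Step 4: squaring does not extend to $SU(3)$.** The identity of $SU(2)$ does not extend to a map $SU(3)\to SU(2)$: such a map would make $\pi_4(SU(2))=\mathbf Z/2$ inject into $\pi_4(SU(3))=0$. For squaring this argument gives nothing, since squaring induces multiplication by $2$ on $\pi_4(S^3)=\mathbf Z/2$, which is $0$. One must go up to $\pi_7(S^3)$, and there the failure of squaring to be a homomorphism enters, through a commutator.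

**Lemma 5.** There is no continuous $f:SU(3)\to SU(2)$ whose restriction to $SU(2)=\{\operatorname{diag}(1,s)\}$ is homotopic to $s\mapsto s^2$.

*Proof.* Suppose $f$ exists. By homotopy extension we may assume $f(s)=s^2$ on $SU(2)$. Let $p:D^5\to D^5/S^4=S^5$ be the collapse with $S^4\mapsto e_1$. The bundle $SU(3)\to S^5$, $g\mapsto ge_1$, becomes trivial over the contractible $D^5$. So there is $\sigma:D^5\to SU(3)$ with $\sigma(x)e_1=p(x)$. On $S^4$ it takes values in $SU(2)$ and restricts to $\chi:S^4\to SU(2)$. Right multiplication of $\sigma$ by a constant in $SU(2)$ arranges $\chi(x_0)=1$ at a base point $x_0\in S^4$. Then $[\chi]$ is the image of the generator under $\pi_5(S^5)\to\pi_4(S^3)\to\pi_4(SU(3))=0$, so $[\chi]$ is the generator $\eta_3$ of $\pi_4(S^3)=\mathbf Z/2$.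

Define on $D^5\times SU(2)$
$$\bar G(x,s)=f(\sigma(x)s),\qquad\bar C(x,s)=\bar G(x,1)^{-1}\,\bar G(x,s)\,s^{-2}.$$
Then $\bar C(x,1)=1$. For $x\in S^4$ write $\chi=\chi(x)$. Since $\sigma(x)s=\chi s\in SU(2)$, we have $\bar G(x,s)=(\chi s)^2$ and
$$\bar C(x,s)=\chi^{-2}\,\chi s\chi s\,s^{-2}=\chi^{-1}s\chi s^{-1}=c(\chi^{-1},s),\qquad c(a,b)=aba^{-1}b^{-1}.$$
The commutator map factors through $c:S^3\wedge S^3\to S^3$, and we have shown that the adjoint $S^4\to\mathrm{Map}_*(S^3,S^3)$ of $c\circ(\chi^{-1}\wedge\mathrm{id}):S^4\wedge S^3\to S^3$ extends over $D^5$, by $x\mapsto\bar C(x,-)$. So this composite is $0$ in $\pi_7(S^3)$.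

On the other hand, $\chi^{-1}$ represents $-\eta_3=\eta_3$, and smashing with $\mathrm{id}_{S^3}$ suspends three times up to sign. So the composite equals $[c]\circ(\pm\eta_6)$. By Samelson (Comment. Math. Helv. 28 (1954)), $[c]$ is a generator of $\pi_6(S^3)=\mathbf Z/12$. By Toda, $\pi_7(S^3)=\mathbf Z/2$ is generated by $\nu'\circ\eta_6$, where $\nu'$ generates the $2$-primary part $\mathbf Z/4$ of $\pi_6(S^3)$. The element $3[c]$ also generates this $\mathbf Z/4$, so $3[c]=\pm\nu'$. Composition on the right with the suspension $\eta_6$ is additive, and $\pi_7(S^3)$ has exponent $2$, so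
$$[c]\eta_6=3([c]\eta_6)=(3[c])\eta_6=\pm\nu'\eta_6\ne0.$$
This is a contradiction. $\square$

**Step 5: $\partial a\ne0$.** Suppose $\partial a=0$. By Step 3, $a$ is the image of a class in $[X,\mathrm{SL}_2]$, that is, by (R6), of a morphism $f:\mathrm{SL}_3\to\mathrm{SL}_2$. Restrict to $F$. By naturality, $f|_F$ and $s\mapsto s^2$ have the same image $a|_F$ under the bijection $[\mathrm{SL}_2,\mathrm{SL}_2]\cong H^1(\mathrm{SL}_2,K_2^{MW})$ of (5), so they are equal in $[\mathrm{SL}_2,\mathrm{SL}_2]$. By (R6) they are connected by a chain of naive homotopies $\mathrm{SL}_2\times\mathbf A^1\to\mathrm{SL}_2$. Take complex points, restrict to $SU(3)\subset\mathrm{SL}_3(\mathbf C)$, and use the homotopy equivalence $SU(2)\subset\mathrm{SL}_2(\mathbf C)$. We get a continuous map $SU(3)\to SU(2)$ whose restriction to $SU(2)$ is homotopic to squaring, against Lemma 5.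

So $\partial$ is onto $\mathbf Z/2$ and $[X,B\mathrm{SL}_2]=*$. Every rank $2$ bundle is trivial. Together with ranks $1$ and $\ge3$ this proves Theorem A. $\blacksquare$

## Fields of characteristic zero and the Witt ring

We prove Theorem B. Let $k$ have characteristic $0$. Lemmas 1 and 3 and the results (5)–(8) and (11) hold over $k$, except that in (11) the last term $H^2(X,K_2^{MW})$ need not vanish. The plan is to replace "non-zero in $\mathbf Z/2$" by "of odd rank in $W(k)$". Odd rank can be tested over $\mathbf C$, because $k$ and $\mathbf C$ both contain $\mathbf Q$.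

**Step 1: base change.** Let $K/k$ be an extension of fields of characteristic $0$, with pullback functor $f^*$ from spaces over $k$ to spaces over $K$. We claim that $f^*$ commutes with everything we use. The field $K$ is the filtered union of its smooth finitely generated $k$-subalgebras $R_i$. Every $U\in\mathrm{Sm}_K$ is a limit of schemes $U_i$ smooth over $R_i$, hence smooth over $k$, and $(f^*Y)(U)=\operatorname{colim}Y(U_i)$. So $f^*$ is exact on homotopy types. If $Y$ is $\mathbf A^1$-local and Nisnevich fibrant, then $U\mapsto\operatorname{hocolim}Y(U_i)$ is $\mathbf A^1$-invariant. It is Nisnevich excisive, because elementary distinguished squares descend to some $R_i$ and filtered homotopy colimits preserve homotopy cartesian squares. So $f^*$ preserves $\mathbf A^1$-local objects. It also preserves $\mathbf A^1$-equivalences, so it commutes with $L$. Hence it commutes with homotopy sheaves, contractions, Postnikov towers with their $k$-invariants, fibre sequences and purity. It sends $\mathrm{SL}_r,\mathrm{Sp}_{2r},Q_n$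 to the same schemes over $K$. Therefore all exact sequences and maps above map from $k$ to $K$, inducing the usual maps $GW(k)\to GW(K)$ and $W(k)\to W(K)$. If an element of $W(k)$ comes from $W(\mathbf Q)$, its rank mod $2$ is the image in $W(\mathbf C)=\mathbf Z/2$ of that element of $W(\mathbf Q)$.

**Step 2: three elements of odd rank.** All three are constructed compatibly over every $k$, so they come from $\mathbf Q$.

*The element $u_k$.* Let $\theta:GW(k)\to W(k)$ be the map of Lemma 3(b) for $M=K_2^{MW}$, and $u_k=\theta(1)$. Multiplication by $x\in GW(k)=K_0^{MW}(k)$ is an endomorphism of the sheaf $K_2^{MW}$. It induces multiplication by $x$ on $(K_2^{MW})_{-2}(k)=GW(k)$ and on $(K_2^{MW})_{-3}(k)=W(k)$. Naturality of $\theta_M$ in $M$ gives $\theta(x)=xu_k$. Over $\mathbf C$, $\operatorname{coker}\theta=H^2(X,K_2^{MW})=0$, so $u_{\mathbf C}\ne0$. Hence $u_k$ has odd rank.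

*The element $\varepsilon_k$.* Let $\varepsilon_k\in\pi_{3+5\alpha}(Q_7)=W(k)$ be the image of $[\mathrm{SL}_5\to Q_9]$ under $\delta$. Over $\mathbf C$ it is non-zero by Lemma 4 and (10), so $\varepsilon_k$ has odd rank.

*The element $w_k$.* The form $h$ lies in $\ker\theta$, because $\theta(h)=hu_k$ and $h$ is $0$ in $W(k)$. Let $a_k\in H^1(X,K_2^{MW})\cong\ker\theta$ correspond to $h$, and put $w_k=\partial(a_k)\in H^3(X,P_3)\cong W(k)$, using Lemma 3(a) and (8). Over $\mathbf C$ we have $h=2$ in $GW(\mathbf C)=\mathbf Z$, so $a_{\mathbf C}|_F=\pm a|_F$. By injectivity in Lemma 3(b), $a_{\mathbf C}=\pm a$, and $\partial a_{\mathbf C}\ne0$ by the previous section. So $w_k$ has odd rank.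

**Step 3: $\operatorname{im}\delta$ contains $W(k)\varepsilon_k$.** Looping once, $\delta$ is the map $[S^{3+5\alpha},\mathrm{SL}_4]_*\to[S^{3+5\alpha},Q_7]_*$ induced by $L\,\mathrm{SL}_4=\Omega LB\mathrm{SL}_4\to LQ_7$. So it commutes with precomposition by elements of $[S^{3+5\alpha},S^{3+5\alpha}]_*=GW(k)$ (Morel), and its image is stable under this. By Morel, $[S^{3+5\alpha},S^{3+4\alpha}]_*=K^{MW}_{-1}(k)$ agrees with the corresponding stable group. There, precomposing a map of spheres with $x\in GW(k)=\operatorname{End}(\mathbf 1)$ is multiplication by $x$. Hence $\operatorname{im}\delta\supset GW(k)\varepsilon_k=W(k)\varepsilon_k$.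

**Step 4: facts on $W(k)$.**

(i) *Elements of odd rank are not zero divisors.* Such an element is the class of a form $\phi=\langle a_1\rangle+\dots+\langle a_n\rangle$ with $n$ odd. It satisfies Lewis's identity
$$\prod_{1\le j\le n,\ j\text{ odd}}(\phi^2-j^2)=0\quad\text{in }W(k).$$
To see this, note that $\langle a_i\rangle^2=1$, so $\phi$ is the image of $\sum\epsilon_i$ under a ring map $\mathbf Z[\epsilon_1,\dots,\epsilon_n]/(\epsilon_i^2-1)\to W(k)$. The source embeds into a product of copies of $\mathbf Z$ via $\epsilon_i\mapsto\pm1$, and there $\sum\epsilon_i$ takes only odd values between $-n$ and $n$. If $\phi\psi=0$, multiply the identity by $\psi$: we get $N\psi=0$ with $N=\prod j^2$ odd. Since $W(k)$ has no odd torsion (a classical fact), $\psi=0$.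

(ii) *If $k$ is non-real, $W(k)$ is $2$-primary torsion and elements of odd rank are units.* Choose $m$ such that $-1$ is a sum of at most $2^m-1$ squares. The Pfister form $2^m\langle1\rangle$ is isotropic, hence hyperbolic (classical), so $2^m=0$ in $W(k)$. Then odd integers are units in $W(k)$. In Lewis's identity the constant term is $\pm N$ with $N$ odd, so it exhibits a unit as a multiple of $\phi$.

(iii) *$W(k)$ is additively cyclic if and only if $k^\times=k^{\times2}\cup-k^{\times2}$.* If the condition on $k^\times$ holds, $W(k)$ is generated by $\langle1\rangle$ and $\langle-1\rangle=-\langle1\rangle$. Conversely, a unital ring with cyclic additive group is generated by $1$. In the finite case, the additive order of $1$ is the exponent of the group. In the infinite case with generator $g$, write $1=mg$ and $g^2=ng$; then $g=1\cdot g=mn\,g$, so $m=\pm1$. So each $\langle a\rangle$ equals $m\langle1\rangle$ in $W(k)$ for some integer $m$. The signed discriminant $(-1)^{n(n-1)/2}\det$, with $n$ the dimension of the form, is well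 defined on $W(k)$ with values in $k^\times/k^{\times2}$. It is $a$ on the left and $\pm1$ on the right. So $a\in\pm k^{\times2}$.

**Step 5: part 1.** As $X$ is connected, ranks are constant. By Lemma 3(b) with $M=\mathbf G_m$, $\operatorname{Pic}(X)=H^1(X,\mathbf G_m)$ embeds into $(\mathbf G_m)_{-2}(k)=0$. So determinants are trivial and rank $1$ modules are free. For $r\ge4$ both obstruction groups vanish by Lemma 3 and (7), which hold over $k$, so $[X,B\mathrm{SL}_r]=*$. Now let $r=3$ and $k$ non-real. By (ii), $\varepsilon_k$ is a unit, so by Step 3 $\delta$ is onto $W(k)$. The sequence (10) over $k$, with $W(k)$ in place of $W(\mathbf C)$, gives $\pi_3(B\mathrm{SL}_3)_{-5}(k)=0$. With (7) and Lemma 3, $[X,B\mathrm{SL}_3]=*$.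

**Step 6: part 2.** If $x\in\ker\theta$, then $xu_k=0$ in $W(k)$. By (i), $x$ is $0$ in $W(k)$, so $x\in\mathbf Zh$. Thus $\ker\theta=\mathbf Zh$, $H^1(X,K_2^{MW})=\mathbf Za_k$ by Lemma 3(b), and $\operatorname{im}\partial=\mathbf Zw_k$. By (11), $H^3(X,P_3)/\operatorname{im}\partial\cong W(k)/\mathbf Zw_k$ injects into $[X,B\mathrm{SL}_2]$, with $0$ going to the trivial class. If some element of $k^\times$ is neither a square nor minus a square, $W(k)$ is not cyclic by (iii). So $W(k)/\mathbf Zw_k\ne0$ and there is a non-trivial $\mathrm{SL}_2$-torsor on $X$. Its rank $2$ module $E$ is not free, since a free module has only trivial torsors (second section). By part 1, $E\oplus A_k^2$, of rank $4$, is free. So $E$ is stably free and not free.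

**Step 7: part 3.** Let $k$ be non-real. By (ii), $u_k$ is a unit, so $\theta(x)=xu_k$ is onto $W(k)$ and $H^2(X,K_2^{MW})=\operatorname{coker}\theta=0$. Then (11) and $\operatorname{im}\partial=\mathbf Zw_k$ give
$$[X,B\mathrm{SL}_2]\cong W(k)/\mathbf Zw_k,$$
with $w_k$ of odd rank. The left side is the set of isomorphism classes of rank $2$ projective modules with trivialized determinant. If $k^\times=k^{\times2}\cup-k^{\times2}$, then by (ii) and (iii) $W(k)$ is a finite cyclic $2$-group, with index $2$ subgroup $I(k)$. As $w_k\notin I(k)$, $w_k$ generates $W(k)$, so $[X,B\mathrm{SL}_2]=*$. Since determinants are trivial, rank $2$ modules are free. With part 1, which includes rank $3$ because $k$ is non-real, all projective modules are free and $A_k$ is Hermite. If $k^\times\ne k^{\times2}\cup-k^{\times2}$, part 2 gives a non-free stably free module of rank $2$, so $A_k$ is not Hermite. $\blacksquare$
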